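\title{Existence of tame filling functions for finitely presented groups}

\begin{abstract}
A tame filling function for a finite presentation bounds how far a combing of a van Kampen diagram may travel from the base point and still return close to it. Distance can be measured inside the diagram (intrinsically) or in the Cayley complex (extrinsically). We prove that every finite presentation has a finite-valued intrinsic tame filling function, and we construct a finitely presented group none of whose finite presentations has a finite-valued extrinsic one. We also show that an extrinsic tame filling function exists exactly when the components of the complements of balls in the Cayley complex have finitely generated fundamental groups.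
\end{abstract}

\section{The question and the results}\label{sec:intro}

A word that represents the identity in a finitely presented group bounds a planar diagram tiled by relators. A diameter function measures how far from the base point such a diagram must reach. A tame filling function measures something finer: one sweeps the diagram out along paths from the base point to the boundary, and one asks how far a path must go before it comes back near the base point. This paper determines when such a function exists.

\subsection{Diagrams, norms and combings}

Let $G$ be a group with a presentation $\mathcal P=\langle A\mid R\rangle$, where $A$ is a finite inverse-closed alphabet (every letter $a$ has an inverse letter $a^{-1}\in A$) and $R$ is a finite set of nonempty words. All finite presentations below are of this kind. The \emph{Cayley complex} $X$ of $\mathcal P$ has vertex set $G$, an edge labeled $a$ from $g$ to $ga$ (its reverse is the edge labeled $a^{-1}$ from $ga$), and a 2-cell for each pair $g\in G$, $r\in R$, attached along the loop at $g$ labeled $r$. It is simply connected and locally finite, and $G$ acts on it on the left, preserving labels. The base vertex is the identity $\epsilon$, the path metric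 on the 1-skeleton $X^{(1)}$, with edges of length $1$, is $d_X$, and $|g|=d_X(\epsilon,g)$.

A \emph{van Kampen diagram} for a word $w\in A^*$ is a finite contractible 2-complex $\Delta\subset\mathbb R^2$ with a base vertex $*$, whose oriented edges are labeled by letters of $A$ (reversing an edge inverts its label), such that the boundary of each 2-cell reads a cyclic permutation of some $r^{\pm1}$ with $r\in R$, and the walk around the outside of $\Delta$ starting at $*$ reads $w$. The image of this walk is $\partial\Delta$. Following labels defines the canonical cellular map $\pi:\Delta\to X$ with $\pi(*)=\epsilon$. We use van Kampen's lemma in this form: if an edge loop at $g$ in a subcomplex $K\subset X$ is null-homotopic in $K$, then its label has a van Kampen diagram that the translated map $g\pi$ sends into $K$. With $K=X$, every word representing the identity has a diagram.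

Let $\mathbb N[\tfrac14]=\{k/4:k\in\mathbb Z_{\ge0}\}$. Let $Y$ be a connected combinatorial 2-complex, and let $\delta\ge0$ be an integer-valued function on its vertices that changes by at most $1$ along each edge. We extend $\delta$ to a \emph{norm} $\|\cdot\|:Y\to\mathbb N[\tfrac14]$, constant on open cells:
\begin{itemize}
\item $\|v\|=\delta(v)$ for a vertex $v$;
\item on an open edge with endpoints $u,v$, the norm is $n+\frac14$ if $\delta(u)=\delta(v)=n$, and $n+\frac12$ if $\{\delta(u),\delta(v)\}=\{n,n+1\}$;
\item on an open 2-cell the norm is $m+\frac34$, where $m$ is the maximum of $\delta$ over the vertices of its boundary.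
\end{itemize}
The norm $\|\cdot\|_X$ on $X$ comes from $\delta(g)=|g|$. A van Kampen diagram carries two norms. The \emph{intrinsic norm} comes from $\delta(v)=d_\Delta(*,v)$, the distance in the 1-skeleton of $\Delta$. The \emph{extrinsic norm} is $x\mapsto\|\pi(x)\|_X$; since $\pi$ sends the vertices of a cell onto the vertices of its image cell, this is the norm that comes from $\delta(v)=|\pi(v)|$.

A \emph{1-combing} of $\Delta$ is a continuous map $\Psi:\partial\Delta\times[0,1]\to\Delta$ such that $\Psi(p,0)=*$ and $\Psi(p,1)=p$ for all $p$, $\Psi(*,t)=*$ for all $t$, and for every vertex $p$ of $\partial\Delta$ the \emph{track} $\Psi(p,\cdot)$ lies in the 1-skeleton. Let $f:\mathbb N[\tfrac14]\to\mathbb N[\tfrac14]$ be nondecreasing. The combing is \emph{$f$-tame} with respect to a norm $N$ on $\Delta$ if for all $p\in\partial\Delta$, all $0\le s<t\le1$ and all $n\in\mathbb N[\tfrac14]$,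
\[
N(\Psi(p,s))>f(n)\quad\text{implies}\quad N(\Psi(p,t))>n .
\]
In words: a track that has passed height $f(n)$ never comes back to height $n$.

\begin{definition}
A nondecreasing function $f:\mathbb N[\tfrac14]\to\mathbb N[\tfrac14]$ is an \emph{intrinsic} (respectively \emph{extrinsic}) \emph{tame filling function} for $(G,\mathcal P)$ if every word $w\in A^*$ representing the identity has a van Kampen diagram with a 1-combing that is $f$-tame with respect to the intrinsic (respectively extrinsic) norm.
\end{definition}

\begin{example}[Free groups]\label{ex:free}
Let $R=\emptyset$, so that $X$ is a tree, and let $w$ represent the identity. Each letter of $w$ moves the loop one step away from $\epsilon$ or one step toward it. Match each outward step, from height $n$ to $n+1$, with the next step that returns to height $n$. In between, the loop stays in one component of the part of the tree at height $\ge n+1$. This component has a single vertex of height $n+1$, so the two matched steps cross the same edge. The matching is nested like parentheses, so gluing matched sides of a polygon labeled $w$ gives a plane tree $\Delta$ with $d_\Delta(*,v)=|\pi(v)|$. Comb $\Delta$ along its geodesics from $*$. The norm takes the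 values $0,\frac12,1,\dots$ in this order along each track, so $f(n)=n$ is both an intrinsic and an extrinsic tame filling function.
\end{example}

\subsection{Comparison with diameter functions}\label{subsec:diam}

The intrinsic and extrinsic diameter functions are
\[
\mathrm{IDiam}(\ell)=\max_w\min_\Delta\max_v d_\Delta(*,v),\qquad
\mathrm{EDiam}(\ell)=\max_w\min_\Delta\max_v |\pi(v)|,
\]
where $w$ runs over the words of length at most $\ell$ representing the identity, $\Delta$ over diagrams for $w$, and $v$ over the vertices of $\Delta$. They are finite because there are finitely many such $w$.

\begin{remark}\label{rem:onto}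
Every 1-combing is onto. Indeed, let $x\in\Delta\setminus\partial\Delta$. The boundary walk can be pushed outward to a large circle without meeting $x$, so it winds once around $x$; since $\Psi$ contracts the boundary walk to $*$, the point $x$ lies on a track. Consequently a tame filling function bounds the corresponding diameter function. If $|w|\le\ell$, all points of $\partial\Delta$ have norm at most $n=\lfloor\ell/2\rfloor+\frac14$, so tameness forces every point $\Psi(p,s)$ with $s<1$ to have norm at most $f(n)$. Hence $\mathrm{IDiam}(\ell)$, respectively $\mathrm{EDiam}(\ell)$, is at most $\max\{f(n),n\}$.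
\end{remark}

The finiteness argument for diameters does not apply to tameness: the single number $f(n)$ has to serve all words of all lengths. This leads to the question, stated as open in \cite{TFF}.

\medskip
\noindent\textbf{Question.} \emph{Does every pair $(G,\mathcal P)$ have a finite-valued intrinsic tame filling function? Does every pair have a finite-valued extrinsic one?}
\medskip

Since $\pi$ does not increase distances, $\mathrm{EDiam}\le\mathrm{IDiam}$, and one might expect the extrinsic function to be the easier one to bound. The answer goes the other way.

\begin{theorem}\label{thm:intrinsic}
Every pair $(G,\mathcal P)$ has a finite-valued intrinsic tame filling function.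
\end{theorem}

\begin{theorem}\label{thm:extrinsic}
There is a finitely presented group $G$ such that for no finite presentation $\mathcal P$ of $G$ does $(G,\mathcal P)$ have a finite-valued extrinsic tame filling function.
\end{theorem}

For an integer $n\ge0$ let $C_n\subset X$ be the full subcomplex spanned by the vertices $g$ with $|g|>n$, that is, the union of the cells all of whose vertices satisfy this inequality.

\begin{theorem}\label{thm:char}
The pair $(G,\mathcal P)$ has a finite-valued extrinsic tame filling function if and only if, for every $n\ge0$, every component of $C_n$ has finitely generated fundamental group.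
\end{theorem}

For a free group the components of $C_n$ are trees, in agreement with Example~\ref{ex:free}. For $\mathbb Z^2=\langle a^{\pm1},b^{\pm1}\mid aba^{-1}b^{-1}\rangle$ the complex $X$ is the plane and $C_n=\{(u,v):\lfloor|u|\rfloor+\lfloor|v|\rfloor>n\}$. This set is preserved by dilations with factor at least $1$ and contains the outside of a large circle, so it is homotopy equivalent to a circle: the fundamental group is $\mathbb Z$, and an extrinsic tame filling function exists.

The asymmetry has the following source. Tameness compares a norm with itself, so a smaller norm is not easier to tame. Extrinsically, the region of norm at most $n$ is one finite subcomplex of $X$, the same for all words, and tame combings constrain the topology of its complement (Section~\ref{sec:obstruction}). Section~\ref{sec:group} builds a group that violates the constraint. Intrinsically, the region of norm at most $n$ depends on the diagram, and we are free to change the diagram. A vertex that maps to $\epsilon$ may be far from $*$ in $\Delta$, and the surgery of Section~\ref{sec:intrinsic} exploits this. Section~\ref{sec:planar} reduces the construction of tame combings to two combinatorial conditions on a plane graph;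 this reduction is used for Theorem~\ref{thm:intrinsic} and, in Section~\ref{sec:converse}, for the sufficiency in Theorem~\ref{thm:char}.

\section{What an extrinsic tame combing forces}\label{sec:obstruction}

Put $\rho=\max(2,\max_{r\in R}|r|)$. For an integer $n\ge0$ let $Z_n=\{x\in X:\|x\|_X\le n\}$, and let the \emph{ball} $B(n)$ be the full subcomplex on the vertices $g$ with $|g|\le n$.

\begin{lemma}\label{lem:Zn}
$Z_n$ is a finite subcomplex of $X$, so $X\setminus Z_n$ is open. Every cell not contained in $Z_n$ has all its vertices of norm at least $n-\rho/2$.
\end{lemma}

\begin{proof}
An open edge in $Z_n$ has both ends of norm at most $n$. An open 2-cell in $Z_n$ has all its vertices of norm at most $n-1$, so its edges have norm at most $n-\frac34$. Thus $Z_n$ is a subcomplex of the finite complex $B(n)$. A cell not in $Z_n$ has a vertex of norm at least $n$, because its norm exceeds $n$ and is less than the largest norm of a vertex plus $1$. Any two vertices of a cell are at distance at most $\rho/2$.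
\end{proof}

A combing of a diagram for a loop $\ell$ gives a null-homotopy $h$ of $\ell$ on the unit square, whose vertical segments are the tracks. Stop each track when it first leaves $Z_m$, where $m\ge f(n)$. By tameness the part of the square above the stopping points maps outside $Z_n$. So the far parts of $\ell$ can be pulled back to the edge of $Z_m$ without entering $Z_n$, and $m$ does not depend on $\ell$. The stopping time need not be continuous, so we replace its graph by a staircase in a fine grid (Figure~\ref{fig:stair}).

\begin{lemma}\label{lem:excursion}
Let $f$ be an extrinsic tame filling function for $(G,\mathcal P)$ and $n\ge0$ an integer. There is a finite subcomplex $Y\supset Z_n$ of $X$ such that every edge loop $\ell$ at $\epsilon$ is a concatenation $\alpha_0\beta_1\alpha_1\cdots\beta_k\alpha_k$, cut at points that need not be vertices, where each $\alpha_i$ lies in $Y$, and each $\beta_i$ lies in $X\setminus Z_n$ and is homotopic rel endpoints inside $X\setminus Z_n$ to a path $\gamma_i$ in $Y\setminus Z_n$.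
\end{lemma}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.62]
\fill[gray!25] (0,0)--(0,5)--(1,5)--(1,3)--(2,3)--(2,2)--(3,2)--(3,3)--(4,3)--(4,5)--(6,5)--(6,4)--(7,4)--(7,5)--(8,5)--(8,0)--cycle;
\draw[gray] (0,0) grid (8,5);
\draw[very thick] (0,5)--(1,5)--(1,3)--(2,3)--(2,2)--(3,2)--(3,3)--(4,3)--(4,5)--(6,5)--(6,4)--(7,4)--(7,5)--(8,5);
\node[above] at (0.5,5) {$\alpha_0$}; \node[above] at (2.5,5) {$\beta_1$};
\node[above] at (5,5) {$\alpha_1$}; \node[above] at (6.5,5) {$\beta_2$}; \node[above] at (7.5,5) {$\alpha_2$};
\node[below] at (4,0) {$\theta$}; \node[left] at (0,2.5) {$t$};
\end{tikzpicture}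
\caption{The null-homotopy of a loop (top side) given by a tame combing; vertical segments are tracks. Shaded squares map into the finite complex $Y$, white squares map outside $Z_n$. The thick staircase borders both kinds, so where it leaves the top it maps into $Y\setminus Z_n$.}\label{fig:stair}
\end{figure}

\begin{proof}
Let $m\ge\max(f(n),n)$ be an integer and let $V$ be the union of the open cells whose closures meet $Z_m$. If the closure of a cell misses $Z_m$, so do the closures of the cells in its boundary. Hence $X\setminus V$ is a subcomplex, and $V$ is an open set containing $Z_m$. Let $Y$ be the smallest subcomplex containing $V$; it is finite because $Z_m$ is finite and $X$ is locally finite.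

Let $w$ be the label of $\ell$; if $w$ is empty, take $k=0$. Choose a diagram $\Delta$ for $w$ with an $f$-tame combing $\Psi$, let $p:[0,1]\to\partial\Delta$ be the boundary walk, and put $h(\theta,t)=\pi(\Psi(p(\theta),t))$. Then $h(\cdot,1)=\ell$, and $h$ sends the bottom, left and right sides of the square to $\epsilon$. Let
\[
\Omega=\{(\theta,t):\ h(\theta,s)\notin Z_m\ \text{for some }s\le t\}.
\]
This set has four properties. It is upward closed in $t$. It misses the bottom, left and right sides. Off $\Omega$ the map $h$ takes values in $Z_m$ (take $s=t$). Finally $h(\Omega)\subset X\setminus Z_n$: if $s$ witnesses $(\theta,t)\in\Omega$, then $\|h(\theta,t)\|_X>n$ by tameness and $m\ge f(n)$ when $s<t$, and by $m\ge n$ when $s=t$.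

By the Lebesgue number lemma for the open cover $\{V,X\setminus Z_m\}$ of $X$, there is $b$ such that $h$ maps each closed square of the $b\times b$ grid into $V$ or into $X\setminus Z_m$. Call a closed grid square \emph{low} if it contains a point off $\Omega$, and \emph{high} otherwise. A low square has a point mapped into $Z_m$, so it is mapped into $V$. A high square lies in $\Omega$. Since the complement of $\Omega$ is downward closed and contains the bottom side, the low squares in column $k$ are the lowest $r_k$ ones, with $1\le r_k\le b$; and $r_k=b$ in the first and last columns.

Let $c$ be the staircase with a horizontal piece at height $r_k/b$ over column $k$ and vertical pieces joining them. A horizontal piece is the top of a low square, and a vertical piece lies on the sides of low squares of the taller adjacent column. So $h(c)\subset V\subset Y$. Over the columns with $r_k=b$ the staircase runs along the top side; the corresponding pieces of $\ell$ are the $\alpha_i$. Consider a maximal block of consecutive columns with $r_k<b$, and let $U$ be the union of its high squares. A horizontal piece of $c$ over the block is the bottom of a high square, and a vertical piece, including the two at the ends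 of the block, lies on the sides of high squares of the shorter adjacent column. So $U$ contains the part $c'$ of $c$ over the block, as well as the part of the top side over the block. Sliding upward retracts $U$ to that segment, so $U$ is simply connected, and $h(U)\subset X\setminus Z_n$. Thus the piece $\beta$ of $\ell$ over the block is homotopic rel endpoints in $X\setminus Z_n$ to $\gamma=h|_{c'}$, which lies in $Y\setminus Z_n$.
\end{proof}

The lemma has two consequences. The first is the obstruction used in the next section.

\begin{corollary}\label{cor:sigma}
If $(G,\mathcal P)$ has an extrinsic tame filling function, then $\pi_1(X\setminus\sigma,\epsilon)$ is finitely generated for every finite union $\sigma$ of open 2-cells of $X$.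
\end{corollary}

\begin{proof}
Choose $n$ with $\sigma\subset Z_n$ and take $Y$ from Lemma~\ref{lem:excursion}. Every element of the group is represented by an edge loop $\ell$. The $\alpha_i$ lie in $X^{(1)}$ and $X\setminus Z_n\subset X\setminus\sigma$, so in $X\setminus\sigma$ the loop $\ell$ is homotopic to $\alpha_0\gamma_1\alpha_1\cdots\gamma_k\alpha_k$, a loop in the finite complex $Y\setminus\sigma$. Hence the finitely generated group $\pi_1(Y\setminus\sigma,\epsilon)$ maps onto $\pi_1(X\setminus\sigma,\epsilon)$.
\end{proof}

\begin{proof}[Proof of necessity in Theorem~\ref{thm:char}]
Suppose an extrinsic tame filling function exists, and let $U$ be a component of $C_n$. Put $n'=n+\rho$. By Lemma~\ref{lem:Zn} a cell not in $Z_{n'}$ has all its vertices of norm at least $n+\rho/2>n$, so $X\setminus Z_{n'}\subset C_n$. Descending along a geodesic toward $\epsilon$ from a vertex of $U$, we find a vertex $x_0\in U$ with $|x_0|=n+1\le n'$. Take $Y$ from Lemma~\ref{lem:excursion} for $n'$. Let $v$ be an edge loop in $U$ at $x_0$ and $\eta$ an edge path from $\epsilon$ to $x_0$, and decompose $\eta v\eta^{-1}$ by the lemma. Since $x_0\in Z_{n'}$ and the $\beta_i$ avoid $Z_{n'}$, the beginning and the end of the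 subpath $v$ fall in $\alpha$-pieces. So $v$ is a concatenation of paths in $Y\cap C_n$ and of whole pieces $\beta_i$, and each $\beta_i$ is homotopic in $C_n$ to $\gamma_i\subset Y\cap C_n$. Therefore $\pi_1(Y\cap C_n,x_0)$ maps onto $\pi_1(U,x_0)$, and $Y\cap C_n$ is a finite complex.
\end{proof}

\section{A group without an extrinsic tame filling function}\label{sec:group}

\subsection{Removing one 2-cell}

By Corollary~\ref{cor:sigma} it suffices, for one presentation, to find a 2-cell $\sigma$ such that $\pi_1(X\setminus\sigma)$ is not finitely generated. We take for $\sigma$ the cell of a one-letter relator. Write $\langle\langle\cdot\rangle\rangle_K$ for normal closure in a group $K$.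

\begin{lemma}\label{lem:remove}
Let $\langle A\mid R\rangle$ be a finite presentation of a group $H$, where $A$ consists of generators and their formal inverses, and let $z\in A$, $z\notin R$. Let $G$ be the group presented by $\mathcal P_0=\langle A\mid R\cup\{z\}\rangle$, let $N=\ker(H\to G)$, let $X_0$ be the Cayley complex of $\mathcal P_0$, and let $\sigma$ be the open 2-cell attached along the loop labeled $z$ at $\epsilon$. Then
\[
\pi_1(X_0\setminus\sigma,\epsilon)\cong N/\langle\langle\gamma z\gamma^{-1}:\gamma\in H\setminus N\rangle\rangle_N .
\]
\end{lemma}

\begin{proof}
Delete from $X_0$ the open 2-cells of the relator $z$ at all vertices. What remains is a connected covering of the presentation complex of $H$ with deck group $G$, so its fundamental group at $\epsilon$ is $N$. Attaching the $z$-cell at a vertex $g$ kills the class $\gamma z\gamma^{-1}$, where $\gamma\in H$ is the class of a path from $\epsilon$ to $g$, so $\gamma\mapsto g$; two choices of $\gamma$ differ by left multiplication by an element of $N$ and give $N$-conjugate elements. Attach the cells at all $g\ne\epsilon$.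
\end{proof}

If one prefers to symmetrize $R$, several 2-cells are attached along the loop $z$ at $\epsilon$; let $\sigma$ be their union, and nothing changes below.

\begin{example}\label{ex:bs}
Let $H=\langle z,x\mid zxz^{-1}=x^2\rangle$. Then $x=zxz^{-1}x^{-1}\in\langle\langle z\rangle\rangle_H$, so $G$ is trivial, $N=H$, and $\pi_1(X_0\setminus\sigma)=H$. Figure~\ref{fig:x} shows a diagram for the word $x$. It has two $z$-cells, one at $*$ and one at the end $v$ of the inner edge $x$, and both map to $\sigma$.
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\fill[gray!25] (0,-2) .. controls (-0.9,-1.5) and (-1.2,-0.9) .. (-0.9,-0.7) .. controls (-0.6,-0.5) and (-0.3,-1) .. (0,-2);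
\fill[gray!25] (0.5,0.3) circle (0.5);
\draw[->,thick] (0,-2) arc (270:90:2); \draw[thick] (0,2) arc (90:-90:2);
\draw[->,thick] (0,-2) .. controls (-0.9,-1.5) and (-1.2,-0.9) .. (-0.9,-0.7);
\draw[thick] (-0.9,-0.7) .. controls (-0.6,-0.5) and (-0.3,-1) .. (0,-2);
\draw[->,thick] (0,-2)--(0.25,-1.1); \draw[thick] (0.25,-1.1)--(0.5,-0.2);
\draw[->,thick] (0.5,-0.2) arc (-90:90:0.5); \draw[thick] (0.5,0.8) arc (90:270:0.5);
\fill (0,-2) circle (0.06) node[below] {$*$}; \fill (0.5,-0.2) circle (0.06) node[below right] {$v$};
\node[above] at (0,2) {$x$}; \node[right] at (0.25,-1.1) {$x$};
\node[above left] at (-0.9,-0.7) {$z$}; \node[above] at (0.5,0.8) {$z$};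
\end{tikzpicture}
\caption{A van Kampen diagram for the word $x$ over $\langle z,x\mid zxz^{-1}x^{-2},\,z\rangle$. The white cell reads $zxz^{-1}x^{-2}$, the shaded cells read $z$. The vertex $v$ maps to the identity although it is different from the base vertex.}\label{fig:x}
\end{figure}

In the group built below, $x$ is replaced by infinitely many words $x_i$ whose loops travel farther and farther from $\epsilon$. In the analogue of Figure~\ref{fig:x} the vertex $v$ then has extrinsic norm $0$ and is reached along the long path $x_i$; this is the kind of return that extrinsic tameness has to control. The algebraic form of the phenomenon is the group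
\[
M=\langle z,x_0,x_1,\dots\mid zx_iz^{-1}=x_i^2\ (i\ge0)\rangle ,
\]
which equals $\langle\langle z\rangle\rangle_M$ by the computation in Example~\ref{ex:bs}.

\begin{lemma}\label{lem:M}
$M$ is not finitely generated.
\end{lemma}

\begin{proof}
$M$ is the ascending union of the subgroups $M_n=\langle z,x_0,\dots,x_n\rangle$, so it is enough to show that each is proper. Let $M$ act on $\mathbb R$ with $z$ acting as $\tau\mapsto2\tau$, $x_{n+1}$ as $\tau\mapsto\tau+1$, and all other $x_i$ trivially. The relations hold, since $zx_{n+1}z^{-1}$ acts as $\tau\mapsto\tau+2$. The subgroup $M_n$ fixes $0$ and $x_{n+1}$ does not.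
\end{proof}

With $H=M$, Lemma~\ref{lem:remove} would give the group $M$ itself, but this presentation is infinite. We need a finitely presented $H\supset M$ and a homomorphism from $N=\langle\langle z\rangle\rangle_H$ onto $M$ that kills $\gamma z\gamma^{-1}$ for all $\gamma\notin N$. To make infinitely many relations follow from finitely many we use Higman's embedding theorem: \emph{a finitely generated group with a recursively enumerable set of defining relators embeds in a finitely presented group.} The theorem says nothing about the structure of the larger group. We therefore arrange that $N$ meets each copy of it trivially; then $N$ can be read off from an action on a tree, whatever the larger group is.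

\subsection{Kernels of star amalgams}

Let $\Gamma_0$ (the \emph{center}), $\Gamma_1,\dots,\Gamma_p$ (the \emph{leaves}) and $D_1,\dots,D_p$ be groups, with injections of $D_j$ into $\Gamma_0$ and into $\Gamma_j$. The \emph{star amalgam} $\Gamma$ is the quotient of $\Gamma_0*\cdots*\Gamma_p$ that identifies the two images of each element of each $D_j$. We use three standard facts; see \cite{Serre}.
\begin{enumerate}
\item[(S1)] $\Gamma$ is obtained from $\Gamma_0$ by successive amalgamated products $(\cdot)*_{D_j}\Gamma_j$, in any order, and the factors of an amalgamated product embed. Hence all $\Gamma_j$ embed in $\Gamma$, and so does the star amalgam of the center with any subset of the leaves.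
\item[(S2)] The graph with vertex set $\bigsqcup_{j\ge0}\Gamma/\Gamma_j$ and edge set $\bigsqcup_{j\ge1}\Gamma/D_j$, the edge $\gamma D_j$ joining $\gamma\Gamma_0$ to $\gamma\Gamma_j$, is a tree, the \emph{Bass--Serre tree}. $\Gamma$ acts on it by left multiplication without inverting edges.
\item[(S3)] If a group acts on a tree without inversions, with trivial edge stabilizers, and the quotient graph is a tree, then the quotient lifts to a subtree, and the group is the free product of the stabilizers of the vertices of any such lift.
\end{enumerate}

\begin{lemma}\label{lem:star}
Let $\Gamma_0\to\bar\Gamma_0$ be a surjection with kernel $N_0$ that is injective on every $D_j$. Let $\bar\Gamma$ be the star amalgam of $\bar\Gamma_0$ with the same leaves and edge groups, and let $N$ be the kernel of the induced surjection $\Gamma\to\bar\Gamma$. Then $N=\langle\langle N_0\rangle\rangle_\Gamma$, $N\cap\Gamma_0=N_0$, and there is a retraction $\varrho:N\to N_0$ with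
\[
\varrho(\gamma c\gamma^{-1})=1\qquad\text{for all } c\in N_0,\ \gamma\in\Gamma\setminus N\Gamma_0 .
\]
\end{lemma}

\begin{proof}
Injectivity on the $D_j$ is what makes $\bar\Gamma$ a star amalgam. A presentation of $\bar\Gamma$ is obtained from one of $\Gamma$ by adding the elements of $N_0$ as relators, so $N=\langle\langle N_0\rangle\rangle_\Gamma$. By (S1) the groups $\bar\Gamma_0$ and $\Gamma_j$ embed in $\bar\Gamma$, so $N\cap\Gamma_0=N_0$ and $N\cap\Gamma_j=1$ for $j\ge1$.

Let $N$ act on the Bass--Serre tree $\mathcal T$ of $\Gamma$. The stabilizer of the vertex $\gamma\Gamma_0$ is $N\cap\gamma\Gamma_0\gamma^{-1}=\gamma N_0\gamma^{-1}$. The stabilizers of the vertices $\gamma\Gamma_j$, $j\ge1$, are trivial, hence so are those of the edges. The quotient $N\backslash\mathcal T$ has vertex set $\bar\Gamma/\bar\Gamma_0\sqcup\bigsqcup_{j\ge1}\bar\Gamma/\Gamma_j$ and edge set $\bigsqcup\bar\Gamma/D_j$, with the incidences of (S2). It is the Bass--Serre tree of $\bar\Gamma$, so (S3) applies. Translate the lift by an element of $N$ so that it contains the vertex $v_0=\Gamma_0$. Then $N$ is the free product of the stabilizers $N_v$ of the vertices $v$ of the lift, and $N_{v_0}=N_0$. Let $\varrho$ be the identity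 on $N_0$ and trivial on the other factors. If $\gamma\notin N\Gamma_0$, the vertex $\gamma\Gamma_0$ is not in the $N$-orbit of $v_0$, so $\gamma\Gamma_0=nv$ with $n\in N$ and $v\ne v_0$ in the lift. Then $\gamma c\gamma^{-1}\in nN_vn^{-1}\subset\ker\varrho$.
\end{proof}

\subsection{The construction}\label{subsec:construction}

Lemma~\ref{lem:star} dictates the design. The relations $zx_iz^{-1}=x_i^2$ must be imposed through edge groups that survive when $z$ is killed, although $z$ and $x_i$ die. We write $x_i$ as a quotient $y_2y_1^{-1}$ of two elements with the same nontrivial image, cut the relation into triangular relations $uv=u'$ between surviving elements, and impose each infinite family of triangles through one fixed finitely generated group $E$.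

\medskip\noindent\textbf{The triangle group $E$.}
In a free group $F(s,t)$ the elements $s^its^{-i}$, $i\ge0$, freely generate a subgroup: they belong to the standard basis of the kernel of the map $F(s,t)\to\mathbb Z$, $s\mapsto1$, $t\mapsto0$. For a symbol $j$ let $\Phi_j=F(s_j,t_j)$ and $j^{(i)}=s_j^it_js_j^{-i}$. In this way two generators carry an infinite sequence. Put
\[
E=\langle s_a,t_a,s_b,t_b,s_c,t_c\mid a^{(i)}b^{(i)}=c^{(i)}\ (i\ge0)\rangle .
\]
This is a star amalgam. The center is free on $\{a_i,b_i\}_{i\ge0}$; put $c_i=a_ib_i$. Each of the sequences $(a_i)$, $(b_i)$, $(c_i)$ is part of a free basis of the center, and we glue the leaves $\Phi_a,\Phi_b,\Phi_c$ by $a_i=a^{(i)}$, $b_i=b^{(i)}$, $c_i=c^{(i)}$. Eliminating the generators $a_i,b_i$ gives the presentation of $E$. By Higman's theorem $E$ is a subgroup of a finitely presented group $\widehat E$, which we fix.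

\medskip\noindent\textbf{Triangulating the relation.}
Let $F$ be free on $\{f_i,k_i\}_{i\ge0}$ and $S=M*F$. Fix $i$ and drop it from the notation. Put
\[
y_1=f,\qquad y_2=xf,\qquad y_1'=zy_1z^{-1},\qquad y_2'=zy_2z^{-1}=x^2\,zfz^{-1}.
\]
Then $x=y_2y_1^{-1}$ and $zxz^{-1}=y_2'y_1'^{-1}$, so the relation $zxz^{-1}=x^2$ becomes the hexagon $y_2\,y_1^{-1}\,y_2\,y_1^{-1}\,y_1'\,y_2'^{-1}=1$. Join the six corners of the hexagon to a new point by diagonals $d_0,\dots,d_5$, with $d_0=k$. The free generator $k$ keeps the diagonals alive when $M$ is killed. The six triangles are
\[
\begin{array}{lll}
T_1:\ y_2d_1=d_0, & T_2:\ y_1d_1=d_2, & T_3:\ y_2d_3=d_2,\\[2pt]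
T_4:\ y_1d_3=d_4, & T_5:\ y_1'd_5=d_4, & T_6:\ y_2'd_5=d_0 .
\end{array}
\]
Solving $T_1,\dots,T_5$ in turn gives
\[
d_1=f^{-1}x^{-1}k,\quad d_2=x^{-1}k,\quad d_3=f^{-1}x^{-2}k,\quad d_4=x^{-2}k,\quad d_5=zf^{-1}z^{-1}x^{-2}k ,
\]
and we take these as definitions in $S$; then $T_6$ holds because $y_2'd_5=x^2\cdot x^{-2}k=k$. Restoring the index, we write $y_1^{(i)},\dots,d_5^{(i)}$ for these ten elements and $T_r^{(i)}$ for the relations. We claim
\begin{equation}\label{eq:S}
S=\bigl\langle z,\ j^{(i)}\ \big|\ T_1^{(i)},\dots,T_6^{(i)},\ zy_1^{(i)}z^{-1}=y_1'^{(i)},\ zy_2^{(i)}z^{-1}=y_2'^{(i)}\bigr\rangle ,
\end{equation}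
where $j$ runs over the ten symbols and $i\ge0$. For each $i$, replace the generators $y_1,y_2,d_0$ by $f=y_1$, $x=y_2y_1^{-1}$, $k=d_0$. The last two relations eliminate $y_1',y_2'$. The relations $T_1,\dots,T_5$ eliminate $d_1=y_2^{-1}k$, $d_2=y_1d_1=x^{-1}k$, $d_3=y_2^{-1}d_2$, $d_4=y_1d_3=x^{-2}k$ and $d_5=y_1'^{-1}d_4$. What is left is $T_6$, which reads $y_2'y_1'^{-1}x^{-2}k=k$, that is, $zxz^{-1}=x^2$. This is the presentation of $M*F$.

\medskip\noindent\textbf{The finitely generated groups $W$ and $L$.}
Let $q:S\to F$ be the retraction that kills $M$, and let $J=\{y_1,y_2,d_0,\dots,d_5\}$. Then
\[
q(y_1^{(i)})=q(y_2^{(i)})=f_i,\qquad q(d_r^{(i)})=k_i\ (r\text{ even}),\qquad q(d_r^{(i)})=f_i^{-1}k_i\ (r\text{ odd}).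
\]
Each of these three sequences is part of a free basis of $F$. So for $j\in J$ the elements $j^{(i)}$, $i\ge0$, freely generate a subgroup $P_j\le S$, and $q$ is injective on $P_j$. Let $W$ be the star amalgam with center $S$ and leaves $\Phi_j$, $j\in J$, glued by $j^{(i)}=s_j^it_js_j^{-i}$. Let $L$ be the star amalgam with center $F$ and the same leaves, glued along $q(P_j)$. Then $q$ extends to a surjection $q:W\to L$ that is the identity on the leaves.

The primed symbols get no leaves of their own. For $r=1,2$ put $s_{y_r'}=zs_{y_r}z^{-1}$, $t_{y_r'}=zt_{y_r}z^{-1}$ and $\Phi_{y_r'}=z\Phi_{y_r}z^{-1}$ in $W$, and adjoin these elements as generators. Given $y_r^{(i)}=s_{y_r}^it_{y_r}s_{y_r}^{-i}$, the relation $zy_r^{(i)}z^{-1}=y_r'^{(i)}$ of \eqref{eq:S} is equivalent to $y_r'^{(i)}=s_{y_r'}^it_{y_r'}s_{y_r'}^{-i}$. All generators $j^{(i)}$ can now be eliminated, and, reading $j^{(i)}$ as the word $s_j^it_js_j^{-i}$,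
\begin{equation}\label{eq:W}
W=\bigl\langle z,\ s_j,t_j\ \big|\ T_1^{(i)},\dots,T_6^{(i)}\ (i\ge0),\ \ zs_{y_r}z^{-1}=s_{y_r'},\ zt_{y_r}z^{-1}=t_{y_r'}\ (r=1,2)\bigr\rangle
\end{equation}
with $j\in J\cup\{y_1',y_2'\}$. The letter $z$ now occurs in only four relations, and the infinite families are all triangular.

\medskip\noindent\textbf{Six copies of $E$ in $W$.}
If $T_r$ reads $uv=u'$, let $\varepsilon_r:E\to W$ send $s_a,t_a$ to $s_u,t_u$, send $s_b,t_b$ to $s_v,t_v$, and send $s_c,t_c$ to $s_{u'},t_{u'}$. It is well defined because the relations $T_r^{(i)}$ hold in $W$.

\begin{lemma}\label{lem:eps}
The maps $q\varepsilon_r:E\to L$ and $\varepsilon_r:E\to W$ are injective.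
\end{lemma}

\begin{proof}
In every $T_r$ we have $u\in\{y_1,y_2,y_1',y_2'\}$, $v$ is a $d$ of odd index and $u'$ is a $d$ of even index. Since $q(z)=1$, the map $q$ sends $s_{y_r'},t_{y_r'}$ to $s_{y_r},t_{y_r}$. So $q\varepsilon_r$ maps the three leaves of $E$ isomorphically onto three distinct leaves of $L$. On the center it acts by $a_i\mapsto f_i$, $b_i\mapsto f_i^{-1}k_i$, which is an isomorphism onto $F$ with $c_i\mapsto k_i$, and the edge groups correspond. Thus $q\varepsilon_r$ is an isomorphism of $E$ onto the star amalgam of the center of $L$ with three of its leaves, which embeds in $L$ by (S1).
\end{proof}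

\medskip\noindent\textbf{The groups $H$ and $G$.}
Let $\widehat E_1,\dots,\widehat E_6$ be copies of $\widehat E$. Let $H$ be the star amalgam with center $W$ and leaves $\widehat E_r$, glued along $E$ by $\varepsilon_r$ and the inclusion $E\le\widehat E_r$. Let $G$ be the star amalgam with center $L$ and the same leaves, glued by $q\varepsilon_r$. Both are defined by Lemma~\ref{lem:eps}. Let $N$ be the kernel of the induced surjection $q:H\to G$.

\begin{lemma}\label{lem:H}
$H$ has a finite presentation with $z$ among the generators, and $N=\langle\langle z\rangle\rangle_H$.
\end{lemma}

\begin{proof}
A presentation of $H$ has the generators of \eqref{eq:W} and of the $\widehat E_r$, and as relations those of \eqref{eq:W}, those of the $\widehat E_r$, and the $36$ identifications $\varepsilon_r(e)=e$, where $e$ is one of the six generators of $E$ written as a word in the generators of $\widehat E_r$. The relation $a^{(i)}b^{(i)}=c^{(i)}$ holds in $\widehat E_r$, and the identifications turn it into $T_r^{(i)}$. So the infinite families may be dropped. By Lemma~\ref{lem:star} applied to $H$ and then to $W$, the group $N$ is the normal closure of $\ker(W\to L)$, and the latter is the normal closure of $\ker(S\to F)=\langle\langle M\rangle\rangle_S$.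 Finally $M=\langle\langle z\rangle\rangle_M$.
\end{proof}

Adjoin formal inverses of the generators and add the relator $z$. This gives a finite presentation $\mathcal P_0$ of $G$, with Cayley complex $X_0$ and cell $\sigma$ as in Lemma~\ref{lem:remove}. The loop at $\epsilon$ labeled $x_i=y_2^{(i)}(y_1^{(i)})^{-1}$ passes through $s_{y_2}^i$. These elements are distinct, since $\Phi_{y_2}\le L\le G$ by (S1), so the loops leave every ball, as announced after Example~\ref{ex:bs}.

\subsection{The retraction onto $M$}

\begin{lemma}\label{lem:retraction}
There is a retraction $\varrho:N\to M$ with $\varrho(\gamma z\gamma^{-1})=1$ for all $\gamma\in H\setminus N$.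
\end{lemma}

\begin{proof}
Let $N_W=\ker(W\to L)$ and $N_S=\ker(S\to F)$, so $z\in M\subset N_S\subset N_W\subset N$. Apply Lemma~\ref{lem:star} three times: to $H$ with center map $W\to L$, giving $\varrho_1:N\to N_W$; to $W$ with center map $S\to F$, giving $\varrho_2:N_W\to N_S$; and to $S=M*F$, viewed as a star amalgam with center $M$, one leaf $F$ and trivial edge group, with center map $M\to1$, giving $\varrho_3:N_S\to M$. Put $\varrho=\varrho_3\varrho_2\varrho_1$, a retraction onto $M$.

Let $\gamma\in H\setminus N$. If $\gamma\notin NW$, then $\varrho_1(\gamma z\gamma^{-1})=1$. Otherwise $\gamma=na$ with $n\in N$ and $a\in W\setminus N_W$; since $aza^{-1}\in N_W$, we get $\varrho_1(\gamma z\gamma^{-1})=\varrho_1(n)\,aza^{-1}\varrho_1(n)^{-1}$, and it suffices to show $\varrho_3\varrho_2(aza^{-1})=1$. If $a\notin N_WS$, then $\varrho_2(aza^{-1})=1$. Otherwise $a=n'y$ with $n'\in N_W$ and $y\in S\setminus N_S$; since $yzy^{-1}\in N_S$, we get $\varrho_2(aza^{-1})=\varrho_2(n')\,yzy^{-1}\varrho_2(n')^{-1}$, and it suffices to show $\varrho_3(yzy^{-1})=1$. This holds because $y\notin N_S=N_SM$.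
\end{proof}

\begin{proposition}\label{prop:notfg}
$\pi_1(X_0\setminus\sigma,\epsilon)$ is not finitely generated. Hence $(G,\mathcal P_0)$ has no finite-valued extrinsic tame filling function.
\end{proposition}

\begin{proof}
By Lemmas~\ref{lem:remove} and~\ref{lem:retraction} the group maps onto $M$, which is not finitely generated by Lemma~\ref{lem:M}. The second statement follows from Corollary~\ref{cor:sigma}.
\end{proof}

\subsection{Other presentations of the same group}

For another presentation $\mathcal P$ there is no distinguished cell $\sigma$, so we carry the conclusion of Lemma~\ref{lem:excursion} from the Cayley complex of $\mathcal P$ to $X_0$. The comparison maps are inverse to each other only up to short loops, and all but finitely many of these can be filled away from $\sigma$.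

\begin{proof}[Proof of Theorem~\ref{thm:extrinsic}]
Let $G$ be the group of Section~\ref{subsec:construction}. Suppose that $(G,\mathcal P)$ has an extrinsic tame filling function, and let $X$ be the Cayley complex of $\mathcal P$. We show that $\pi_1(X_0\setminus\sigma,\epsilon)$ is finitely generated, contradicting Proposition~\ref{prop:notfg}.

For each letter of either alphabet choose a word in the other alphabet that represents the same element. Orient each edge and send it to the path, possibly constant, labeled by the chosen word. This gives maps $\varphi:X_0^{(1)}\to X^{(1)}$ and $\psi:X^{(1)}\to X_0^{(1)}$ that are the identity on vertices. We use one device twice: \emph{if a family of edge loops in $X_0$ carries only finitely many labels, choose for each label a null-homotopy of the loop at $\epsilon$ with this label, and fill the loop at $g$ by the translate by $g$.} Each chosen null-homotopy lies in a finite subcomplex.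

The $\psi$-images of the boundaries of the 2-cells of $X$ carry finitely many labels. Extend $\psi$ over the 2-cells by the device. There is a constant $r_0$ such that for every closed cell of $X$ with a vertex $g$, the $\psi$-image lies in a subcomplex of $X_0$ whose vertices are within $X_0$-distance $r_0$ of $g$. A subcomplex that meets $\sigma$ contains $\epsilon$. So only finitely many cells of $X$ have $\psi$-image meeting $\sigma$, and they lie in $Z_n\subset X$ for some $n$. Thus $\psi(X\setminus Z_n)\subset X_0\setminus\sigma$. Take $Y\subset X$ from Lemma~\ref{lem:excursion} for this $n$, let $Y'$ be a finite subcomplex of $X_0$ containing $\psi(Y)$, and let $I$ be the image of $\pi_1(Y'\setminus\sigma,\epsilon)$ in $\pi_1(X_0\setminus\sigma,\epsilon)$, a finitely generated subgroup. If $\ell'=\alpha_0\beta_1\cdots\beta_k\alpha_k$ is an edge loop at $\epsilon$ in $X$, then $\psi(\alpha_i)\subset Y'\cap X_0^{(1)}$, and $\psi(\beta_i)$ is homotopic in $X_0\setminus\sigma$ to $\psi(\gamma_i)\subset Y'\setminus\sigma$. Hence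
\begin{equation}\label{eq:I}
[\psi(\ell')]\in I\quad\text{for every edge loop $\ell'$ at $\epsilon$ in $X$.}
\end{equation}

For an oriented edge $e$ of $X_0$ let $\omega_e=e\cdot\psi\varphi(e)^{-1}$, a loop at the initial vertex of $e$. These loops carry finitely many labels. A finite subcomplex has only finitely many translates containing $\epsilon$, so by the device $\omega_e$ is null-homotopic in $X_0\setminus\sigma$ unless $e$ belongs to a finite set $\mathcal E$. For each initial vertex $g$ of an edge of $\mathcal E$ fix an edge path $\eta_g$ from $\epsilon$ to $g$, and for $e\in\mathcal E$ starting at $g$ let $\xi_e=[\psi\varphi(\eta_g)\,\omega_e\,\psi\varphi(\eta_g)^{-1}]$.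

Let $\ell=e_1\cdots e_r$ be an edge loop at $\epsilon$ in $X_0$ and $p_i=\psi\varphi(e_1\cdots e_i)$, with $p_0$ constant. Replacing each $e_i$ by $\omega_{e_i}\cdot\psi\varphi(e_i)$ and inserting $p_i^{-1}p_i$, we get in the 1-skeleton
\[
[\ell]=\Bigl(\prod_{i=1}^r[p_{i-1}\,\omega_{e_i}\,p_{i-1}^{-1}]\Bigr)[p_r].
\]
Here $[p_r]=[\psi(\varphi(\ell))]\in I$ by \eqref{eq:I}, and the factors with $e_i\notin\mathcal E$ are trivial in $\pi_1(X_0\setminus\sigma,\epsilon)$. If $e_i\in\mathcal E$ starts at $g$, the factor is the conjugate of $\xi_{e_i}$ by $[p_{i-1}\psi\varphi(\eta_g)^{-1}]=[\psi(\varphi(e_1\cdots e_{i-1}\eta_g^{-1}))]$, which lies in $I$ by \eqref{eq:I}. So $I$ and the finitely many $\xi_e$ generate $\pi_1(X_0\setminus\sigma,\epsilon)$.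
\end{proof}

\section{From plane graphs to tame combings}\label{sec:planar}

From here on $(G,\mathcal P)$ is an arbitrary pair. Both existence proofs build diagrams by cutting and pasting. The walks along which we paste may pass through a vertex or an edge several times, and direct gluing could destroy planarity. So we place the pieces disjointly, join them by auxiliary edges of length $0$, and contract these edges at the very end. The goal of the section is Proposition~\ref{prop:criterion}.

\subsection{0-diagrams, hulls and chains}

Let $\mathcal D\subset\mathbb R^2$ be a finite connected plane graph; loops and multiple edges are allowed. Its \emph{faces} are the components of $\mathbb R^2\setminus\mathcal D$. We recall the standard description. Each bounded face is the homeomorphic image of the interior of a closed disc under a map whose restriction to the boundary circle traverses a nonempty closed edge path, the \emph{boundary walk} of the face. The same holds for the unbounded face with the point at infinity added; its walk is the \emph{outer walk}, which is trivial only if $\mathcal D$ is a point. The points of the circle that map to vertices are the \emph{corners}. Together the walks use each of the two sides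 of each edge exactly once.

\begin{definition}
A \emph{0-diagram} is a finite connected plane graph $\mathcal D$ with a base vertex $*$ on the outer walk and a chosen corner at $*$ where the outer walk starts, whose oriented edges are labeled by elements of $A\cup\{1\}$ (reversal inverts labels, $1^{-1}=1$), such that the label of the walk of each bounded face becomes, after all $1$'s are deleted,
\begin{enumerate}
\item[(i)] a cyclic permutation of some $r^{\pm1}$, $r\in R$, or
\item[(ii)] $aa^{-1}$ with $a\in A$, or
\item[(iii)] the empty word.
\end{enumerate}
The label of the outer walk with $1$'s deleted is the \emph{boundary word}. Edges labeled $1$ are \emph{0-edges} and have length $0$; the others have length $1$.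
\end{definition}

The mirror image of a 0-diagram is a 0-diagram, so walks may be read in either direction. Let $\delta(v)$ be the least length of a path from $*$ to $v$, and let $\pi(v)\in G$ be the element represented by the label of any such path; it is well defined because the graph with its bounded faces is simply connected and all face labels are trivial in $G$. Both $\delta$ and $\pi$ are constant along 0-edges. The length of the walk of a bounded face is at most $\rho$; type (ii) is the reason for $\rho\ge2$. A 0-diagram with no 0-edges and only faces of type (i) is the 1-skeleton of a van Kampen diagram whose 2-cells are the bounded faces, and every van Kampen diagram arises in this way.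

For a nonempty connected subgraph $Y\subset\mathcal D$, let $\mathrm{hull}(Y)$ be the complement of the unbounded component $O_Y$ of $\mathbb R^2\setminus Y$: it is $Y$ with its holes filled in. It is compact and connected, and its complement is connected. Every vertex, open edge or face of $\mathcal D$ not in $Y$ lies in one component of $\mathbb R^2\setminus Y$, so $\mathrm{hull}(Y)$ is a union of vertices, edges and bounded faces of $\mathcal D$. Moreover,
\begin{equation}\label{eq:hull}
Y'\subset\mathrm{hull}(Y)\quad\text{implies}\quad\mathrm{hull}(Y')\subset\mathrm{hull}(Y),
\end{equation}
because $O_Y$ is then a connected unbounded set disjoint from $Y'$, so $O_Y\subset O_{Y'}$. In particular the hull is monotone in $Y$.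

Hulls refer to the embedding, which changes when edges are contracted. We need a combinatorial certificate that a vertex lies outside a hull. For a set $\Sigma$ of vertices, a \emph{$\Sigma$-chain} from $x$ is a sequence $x=x_0,\dots,x_m$, $m\ge0$, in $\Sigma$ such that consecutive terms are equal, or joined by an edge, or lie on the walk of a common bounded face, and $x_m$ lies on the outer walk. A subgraph is \emph{full} if it contains every edge both of whose ends it contains.

\begin{lemma}\label{lem:chain}
Let $Y$ be a nonempty connected full subgraph, $\Sigma$ the set of vertices not in $Y$, and $x$ a vertex. Then $x\notin\mathrm{hull}(Y)$ if and only if there is a $\Sigma$-chain from $x$.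
\end{lemma}

\begin{proof}
Given a chain, consecutive terms lie in one component of $\mathbb R^2\setminus Y$, being connected through an edge not in $Y$ or through an open face, and $x_m$ lies in the component of the unbounded face. So $x\in O_Y$.

Conversely let $x\in O_Y$. The set $O_Y$ is a finite union of open cells (vertices, open edges, faces). Call two cells incident if one lies in the closure of the other. The union of a class of the equivalence relation generated by incidence among cells of $O_Y$ is closed in $O_Y$; as $O_Y$ is connected, there is one class. So there is a sequence of distinct cells of $O_Y$, consecutive ones incident, from $x$ to the unbounded face. Assign to each vertex in the sequence itself, and to each edge an endpoint outside $Y$, which exists because $Y$ is full. Two faces are never incident. So two successive vertices or edges of the sequence are either incident, and then the assigned vertices are equal or joined by an edge, or both lie in the closure of the bounded face between them, and then the assigned vertices lie on its walk. The last vertex or edge lies in the closure of the unbounded face, so its assigned vertex lies on the outer walk.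
\end{proof}

\subsection{Inserting and contracting}

In a closed walk with a starting corner, a \emph{stretch} is a maximal set of cyclically consecutive corners separated only by 0-edges. If two walks have the same label after deletion of $1$'s, their edges of length $1$ correspond in order, and so do their stretches.

\begin{lemma}[Insertion]\label{lem:insert}
Let $c$ be a bounded face, with walk $\omega$, of a connected plane graph labeled as above, and let $\Theta$ be a 0-diagram with outer walk $\omega'$. Suppose that the labels of $\omega$ and $\omega'$, read from chosen corners, agree after deletion of $1$'s. Then $\Theta$ or its mirror image can be drawn inside $c$ and joined to $\omega$ by 0-edges, called \emph{rungs}, so that every face inside $c$ is a face of $\Theta$ or has type (ii) or (iii). If the common word is nonempty, the rungs join the initial corners and the terminal corners of corresponding edges of length $1$; if it is empty, there is one rung, between any two prescribed corners. Any two corners in corresponding stretches are joined by a path of 0-edges.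
\end{lemma}

\begin{proof}
Draw a small copy of $\Theta$ inside $c$. By the description of faces, applied to $c$ and to the unbounded face of $\Theta$, the set $c\setminus\mathrm{hull}(\Theta)$ is the interior of an annulus $S^1\times[0,1]$, with $S^1\times0$ traversing $\omega$ and $S^1\times1$ traversing $\omega'$ (constant if $\omega'$ is trivial). After reflecting $\Theta$ if necessary, the two circles are read in the same direction. The corresponding edges occur in the same cyclic order on both circles, so the rungs can be drawn across the annulus with disjoint interiors. They cut it into quadrilaterals labeled $a\,1\,a^{-1}1$, of type (ii), and discs between consecutive quadrilaterals all of whose edges are 0-edges, of type (iii). If the word is empty, one rung cuts the annulus into one disc of type (iii). For the last claim, the corners of a stretch are joined along the walk by 0-edges, and each pair of corresponding stretches is joined by a rung.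
\end{proof}

\begin{lemma}[Contraction]\label{lem:contract}
Let $\mathcal D$ be a 0-diagram with nonempty boundary word $w$. There are a van Kampen diagram $\Delta$ for $w$, a set $V_0$ of vertices of $\mathcal D$ containing $*$, and a surjection $\kappa$ from $V_0$ onto the vertices of $\Delta$ with $\kappa(*)=*$, $d_\Delta(*,\kappa(v))=\delta(v)$ and $\pi(\kappa(v))=\pi(v)$, such that for $\nu=\delta$ or $\nu=|\pi|$, every number $m$ and every $v\in V_0$:
\begin{enumerate}
\item[(a)] if $v$ is joined to $*$ by an edge path in $\{\nu\le m\}$, so is $\kappa(v)$;
\item[(b)] if $v$ has a $\{\nu>m\}$-chain, so has $\kappa(v)$.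
\end{enumerate}
\end{lemma}

\begin{proof}
We describe three moves. Each lowers the number of edges, yields a 0-diagram with boundary word $w$, preserves $\delta$ and $\pi$ on the vertices it keeps, and preserves (a) and (b). We apply them as long as possible.

\emph{Move 1: contract a 0-edge $e$ with distinct endpoints.} The faces of the new plane graph correspond to the old ones, and the walks lose their occurrences of $e$. No walk becomes empty: a walk consisting only of occurrences of $e$ is $ee^{-1}$, both ends of $e$ then have degree $1$, so the graph is the single edge $e$ and $w$ is empty. So every face keeps its type, and a vertex on a walk goes to a vertex on the corresponding walk. Paths project to paths of the same length and label, and paths lift by inserting $e^{\pm1}$, so $\delta$ and $\pi$ are preserved. Paths and chains project to paths and chains.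

\emph{Move 2: for a 0-edge $e$ that is a loop at $v$, delete $e$ and everything strictly inside the Jordan curve $e$.} The vertices of the outer walk, among them $*$, lie in the closure of the unbounded face and are not strictly inside. An edge or face inside $e$ has only $v$ and inside vertices in its closure; an edge or face outside $e$ has no inside vertex in its closure. So a path or chain whose first and last vertices are not inside passes through $v$ before and after any use of the inside, and we cut out the part between the first and the last visit to $v$. This shows that the remaining graph is connected, that $\delta$ and $\pi$ are unchanged, and that (a) and (b) are preserved, provided the remaining faces keep their vertices. Only the face $c'$ on the outer side of $e$ changes: it absorbs $e$ and the inside, and its walk loses $e$. The walk was not $e$ alone; otherwise no other edge leaves $v$ on the outside, so by connectedness $c'$ is the whole exterior of $e$ and $w$ is empty. Hence the new walk is nonempty, passes through $v$, and has the same label after deletion of $1$'s.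

\emph{Move 3: if there are no 0-edges and a bounded face $c$ has walk $e_1e_2$ labeled $aa^{-1}$, delete $e_2$.} First, $e_1$ and $e_2$ are different unoriented edges. Otherwise $c$ lies on both sides of one edge $e$. If $e$ is a loop this contradicts the Jordan curve theorem, and if not, the walk $ee^{-1}$ belongs to the unbounded face of a one-edge graph. So $e_1$ and $e_2^{-1}$ are distinct edges with the same endpoints and the same label $a$. The face $c'\ne c$ on the other side of $e_2$ absorbs $c$ and $e_2$, and in its walk $e_2^{-1}$ is replaced by $e_1$, so neither the label nor the vertex set of the walk changes. In paths and chains, replace each step along $e_2$ or through $c$ by a step along $e_1$, or omit it if the two vertices are equal.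

When no move applies there are no 0-edges. A face of type (iii) would then have an empty walk, so there is none, and faces of type (ii) are excluded by Move 3. We have a van Kampen diagram. Let $V_0$ be the set of vertices whose successive images are never deleted, and $\kappa$ the composite map.
\end{proof}

\subsection{Combing along a filtration}

A combing run backward is a contraction of the diagram. If we collapse the diagram through a nested sequence of subcomplexes, the reversed tracks can only move outward through the sequence.

\begin{lemma}\label{lem:collapse}
Let $\Delta\subset\mathbb R^2$ be a van Kampen diagram and $\{*\}=\Delta_{-1}\subset\Delta_0\subset\dots\subset\Delta_h=\Delta$ connected subcomplexes, each with connected complement in $\mathbb R^2$. There is a 1-combing $\Psi$ of $\Delta$ such that, for all $k$, $\Psi(p,s)\notin\Delta_k$ and $s\le t$ imply $\Psi(p,t)\notin\Delta_k$.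
\end{lemma}

\begin{proof}
Homology has coefficients in $\mathbb F_2$. Alexander duality gives $\tilde H_i(K)\cong\tilde H^{1-i}(S^2\setminus K)$ for a finite complex $K\subset S^2$. So a connected $K\subset\mathbb R^2$ with connected complement is acyclic; this applies to every $\Delta_k$.

An \emph{elementary collapse} removes either an open 2-cell together with an open edge that occurs exactly once in its walk and in the walk of no other 2-cell, or an open edge together with an endpoint that lies on no other cell. Let $K\subsetneq K'$ be acyclic subcomplexes of $\Delta$, so $H_*(K',K)=0$. We claim that $K'$ has an elementary collapse that removes nothing from $K$. Suppose first that $K'\setminus K$ contains 2-cells. Their sum is a nonzero relative 2-chain, and $H_2(K',K)=0$, so its boundary is nonzero: some edge $e\not\subset K$ occurs an odd number of times in the walks of these cells. An edge has two sides, so it occurs exactly once; and it does not occur in a 2-cell of $K$, since $K$ is a subcomplex. Collapse the cell through $e$. Suppose next that $K'\setminus K$ contains no 2-cell. Then $K'/K$ is a connected graph, not a point, with $H_1=0$: a tree with an edge. It has two leaves, so one leaf is a vertex outside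 $K$, and it lies on one edge and on no 2-cell of $K'$. Collapse this edge. In both cases the result is a deformation retract of $K'$, hence acyclic, and contains $K$. Iterating, we get elementary collapses $\Delta=K_0\searrow K_1\searrow\dots\searrow K_\mu=\{*\}$ with every $\Delta_k$ among the $K_i$.

Realize $K_i\searrow K_{i+1}$ by a deformation retraction as follows. For a 2-cell collapsed through $e$, parametrize the closed cell by a rectangle whose top side traverses $e$ and whose other three sides traverse the rest of the walk (constantly, if the rest is trivial). Project the rectangle onto these three sides from a point above it, moving each point linearly to its image. The three sides are fixed, so this descends to $K_i$. For an edge collapse, shrink the edge linearly to its other endpoint. In both cases $K_{i+1}$ is fixed, and a point outside $K_{i+1}$ reaches $K_{i+1}$ only at the end of the stage. Concatenate the stages to a homotopy $\mathcal R:\Delta\times[0,1]\to\Delta$ from the identity to the constant map $*$.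

Once a track of $\mathcal R$ is in $\Delta_k=K_{i_0}$, it stays there. In stages $i\ge i_0$ every track moves inside $K_i\subset\Delta_k$. In a stage $i<i_0$ we have $\Delta_k\subset K_{i+1}$; a track that is in $\Delta_k$ before the end of this stage was in $K_{i+1}$ from the start of the stage and does not move, and it does not move in the stages up to $i_0-1$ either. A track starting at a vertex is at a vertex at the start of each stage; it is fixed by 2-cell collapses and is fixed or moved along an edge by edge collapses. The vertex $*$ never moves. Put $\Psi(p,t)=\mathcal R(p,1-t)$ for $p\in\partial\Delta$.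
\end{proof}

\begin{proposition}\label{prop:criterion}
Let $\nu$ denote $\delta$ or $|\pi|$. Let $(l_i)$, $(m_i)$, $(u_i)$, $i\ge0$, be nondecreasing sequences of nonnegative integers with $l_i\to\infty$ and $m_i\to\infty$. Suppose that every nonempty word representing the identity is the boundary word of a 0-diagram in which, for all $i$,
\begin{enumerate}
\item[(a)] every vertex with $\nu\le l_i$ is joined to $*$ by an edge path in $\{\nu\le m_i\}$;
\item[(b)] every vertex with $\nu>u_i$ has a $\{\nu>m_i\}$-chain.
\end{enumerate}
Let $i(n)$ be the least $i$ with $n\le l_i$. Then $f(n)=u_{i(n)}+\frac34$ is a tame filling function for $(G,\mathcal P)$, intrinsic if $\nu=\delta$ and extrinsic if $\nu=|\pi|$.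
\end{proposition}

\begin{proof}
The function $f$ is nondecreasing with values in $\mathbb N[\frac14]$. For the empty word use the one-point diagram. Let $w$ be nonempty. By Lemma~\ref{lem:contract}, (a) and (b) hold in a van Kampen diagram $\Delta$ for $w$, because every vertex of $\Delta$ is $\kappa(v)$ for a vertex $v$ with the same value of $\nu$. Let $\|\cdot\|$ be the norm on $\Delta$ that comes from $\nu$. Let $Y_i$ be the component of $*$ in the full subgraph on $\{\nu\le m_i\}$; it is itself full. Put $\Delta_i=\mathrm{hull}(Y_i)$, a subcomplex. We claim
\begin{equation}\label{eq:sandwich}
\{\|x\|\le l_i\}\subset\Delta_i\subset\{\|x\|\le u_i+\tfrac34\}.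
\end{equation}
A cell of norm at most $l_i$ has all its vertices in $\{\nu\le l_i\}$, hence in $Y_i$ by (a). If it is an edge, it lies in $Y_i$ by fullness. If it is a 2-cell, its whole boundary lies in $Y_i$, so it is a bounded component of $\mathbb R^2\setminus Y_i$. For the second inclusion, a chain as in (b) avoids $Y_i$, so by Lemma~\ref{lem:chain} all vertices of $\Delta_i$ have $\nu\le u_i$.

The $\Delta_i$ increase with $i$ and equal $\Delta$ for large $i$. Take $\Psi$ from Lemma~\ref{lem:collapse}. If $\|\Psi(p,s)\|>f(n)$ and $s<t$, then with $i=i(n)$ we get $\Psi(p,s)\notin\Delta_i$, hence $\Psi(p,t)\notin\Delta_i$, hence $\|\Psi(p,t)\|>l_i\ge n$ by \eqref{eq:sandwich}.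
\end{proof}

\section{The intrinsic case}\label{sec:intrinsic}

\subsection{Pockets and cones}

For a 0-diagram $\mathcal D$ and $j\ge0$ let $Y_j=Y_j(\mathcal D)$ be the full subgraph on $\{\delta\le j\}$. Along a shortest path from $*$ the function $\delta$ is nondecreasing, so $Y_j$ is connected and condition (a) of Proposition~\ref{prop:criterion} holds with $l_i=m_i$. By Lemma~\ref{lem:chain}, condition (b) says that $\delta$ is bounded by $u_i$ on $\mathrm{hull}(Y_{m_i})$. Call a bounded component of $\mathbb R^2\setminus Y_j$ a \emph{pocket} of level $j$. We must find diagrams in which pockets of level $j$ have depth bounded in terms of $j$ alone. This is also necessary: by Remark~\ref{rem:onto} a point $x$ of a pocket lies on a track, which must later cross $Y_j$ to reach $\partial\Delta$, and the points of $Y_j$ have norm at most $j+\frac14$; so $\|x\|\le f(j+\frac14)$.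

The obvious repair is to refill a deep pocket by a shallower diagram with the same boundary. But the boundary of a pocket of level $j$ can be arbitrarily long, so a bound in terms of its length is useless. The following case shows the way out.

\begin{example}\label{ex:wheel}
Let $Q$ be a pocket of level $1$ in a van Kampen diagram, bounded by a simple closed path $e_1\cdots e_l$ through vertices $v_1,\dots,v_l$, all at distance $1$ from $*$. Let $a_i$ be the label of $e_i$ and $t_i$ the label of an edge from $*$ to $v_i$, with $t_{l+1}=t_1$. The words $t_ia_it_{i+1}^{-1}$ represent the identity and have length $3$, however large $l$ is. Fix once and for all a diagram for each such word; let $\mu$ bound their numbers of edges. Erase the inside of $Q$, draw a new vertex $o$ in $Q$ with edges labeled $t_i$ from $o$ to $v_i$, and fill the $l$ triangles with the fixed diagrams (by Lemma~\ref{lem:insert}, since these need not be discs). New vertices are at distance at most $1+\mu$ from $*$. Old distances do not drop: a path entering $Q$ has already length at least $1$, and it leaves through a vertex at distance $1$.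
\end{example}

The vertex $o$ is a copy of $*$, and the cone is a copy, inside the pocket, of the geodesics outside it. In general two difficulties appear. First, the vertices $v_i$ have different distances from $*$, and a path could enter the cone at $v_k$ and leave at $v_i$ with length less than $\delta(v_i)-\delta(v_k)$, which would lower $\delta$ outside the pocket. We exclude this by using only fillings in which the two sides are geodesic. Second, the new vertices may have $\delta\le j$ and so change $Y_{j'}$ for $j'$ close to $j$. We show that they have $\delta>j-\rho$, and we operate only at the levels $0,\rho,2\rho,\dots$.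

\subsection{Admissible triples}

\begin{definition}
Let $t,t'\in A^*$ and $a\in A\cup\{1\}$. The triple $\tau=(t,a,t')$ is \emph{admissible} if there is a 0-diagram $\Theta$ whose outer walk from $*$, in one of the two directions, is $TeT'^{-1}$, where $e$ is an edge labeled $a$, the labels of $T,T'$ become $t,t'$ after deletion of $1$'s, and $T$ and $T'$ are shortest paths from $*$ in $\Theta$.
\end{definition}

Initial parts of shortest paths are shortest, so for a vertex $u$ of $T$ or $T'$ the value $\delta_\Theta(u)$ is the number of edges of length $1$ preceding it. For each admissible $\tau$ fix one such diagram $\Theta_\tau$. There are finitely many triples with $|t|,|t'|\le j$; let $\mu_j$ be the largest number of edges of $\Theta_\tau$ among the admissible ones ($0$ if there are none), and put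
\[
g(j)=j+\mu_j ,
\]
a finite nondecreasing function of the integer $j\ge0$. This is the only place where finiteness enters.

Every 0-diagram has a spanning tree whose paths from $*$ are shortest paths. To see this, order paths lexicographically by (length, number of edges), and for each $v\ne*$ keep the last edge of a minimal path from $*$ to $v$. Its other end has a strictly smaller minimal weight, namely that of $v$ minus the weight of the edge, so following kept edges leads to $*$ along a minimal path.

\begin{lemma}\label{lem:admissible}
Let $\mathcal D$ be a 0-diagram, $\mathcal T$ such a spanning tree, $e$ an edge from $u$ to $u'$ labeled $a$, and $T,T'$ the tree paths from $*$ to $u,u'$, with labels $t,t'$ after deletion of $1$'s. Then $|t|=\delta(u)$, $|t'|=\delta(u')$, and $(t,a,t')$ is admissible.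
\end{lemma}

\begin{proof}
The equalities hold since $T,T'$ are shortest. We find $\Theta$ as a subgraph of $\mathcal D$ containing $T$ and $T'$; these paths are then shortest in $\Theta$ as well. If $e\subset\mathcal T$, then $T'=Te$ or $T=T'e^{-1}$. Let $\Theta$ be the longer path; its outer walk is $T'T'^{-1}$, respectively $TT^{-1}$, which is $TeT'^{-1}$ in both cases. If $e\not\subset\mathcal T$, write $T=T_0T_1$ and $T'=T_0T_1'$ with $T_0$ the longest common initial part, ending at $b$. Then $\mathcal J=T_1eT_1'^{-1}$ is a Jordan curve meeting $T_0$ only in $b$. As $*$ is not strictly inside $\mathcal J$, the arc $T_0\setminus\{b\}$ is outside. Let $\Theta$ be $T_0$ together with the part of $\mathcal D$ in the closed disc bounded by $\mathcal J$. It is connected, since a path from an inside vertex to $*$ meets $\mathcal J$. Its bounded faces are the faces of $\mathcal D$ inside $\mathcal J$, and its outer walk is $T_0\mathcal JT_0^{-1}=TeT'^{-1}$ up to direction.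
\end{proof}

The subdiagram found in this proof may be huge and may contain the very pocket that we want to repair. It only certifies that $\tau$ is admissible; the surgery uses the fixed diagram $\Theta_\tau$.

\subsection{The surgery}

\begin{proof}[Proof of Theorem~\ref{thm:intrinsic}]
Let $w$ be a nonempty word representing the identity, $\mathcal D_{-1}$ any van Kampen diagram for $w$, and $D$ the maximum of $\delta$ on it. For $j<0$ put $Y_j=\mathrm{hull}(Y_j)=\emptyset$. We construct 0-diagrams $\mathcal D_k$, $k\ge-1$, with boundary word $w$, such that
\begin{enumerate}
\item[(I1)] for $0\le i\le k$, every vertex in $\mathrm{hull}(Y_{i\rho}(\mathcal D_k))$ has $\delta\le g(i\rho)$;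
\item[(I2)] every vertex outside $\mathrm{hull}(Y_{k\rho}(\mathcal D_k))$ has $\delta\le D$.
\end{enumerate}
Condition (I2) makes the process stop. Both hold for $k=-1$. Let $k\ge0$, $\mathcal D=\mathcal D_{k-1}$, $j=k\rho$, and $Y_i=Y_i(\mathcal D)$.

\emph{Deep pockets.} Call a pocket $Q$ of level $j$ \emph{deep} if it contains a vertex with $\delta>g(j)$. A deep pocket is disjoint from $\mathrm{hull}(Y_{j-\rho})$. For $k=0$ this hull is empty. For $k\ge1$, the connected set $Q$ lies in one component of $\mathbb R^2\setminus Y_{j-\rho}$, and this component is the unbounded one, since by (I1) the vertices in the hull have $\delta\le g(j-\rho)\le g(j)$. The pocket $Q$ is a bounded face of the connected plane graph $Y_j$. Let $\beta=e_1\cdots e_l$ be its walk, with $e_i$ from $v_i$ to $v_{i+1}$ labeled $a_i$ and $v_{l+1}=v_1$. All vertices in $Q$ have $\delta>j$. The open set $Q$ misses the unbounded face of $\mathcal D$, hence also the outer walk. We claim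
\begin{equation}\label{eq:F}
j+1-\rho/2\le\delta(v_i)\le j .
\end{equation}
Let $c$ be the face of $\mathcal D$ on the $Q$-side of $e_i$. It is contained in $Q$, so it is bounded. If all edges of its walk were in $Y_j$, then $c$ would be a component of $\mathbb R^2\setminus Y_j$, so $c=Q$; but $Q$ contains a vertex and $c$ does not. As $Y_j$ is full, the walk of $c$ has a vertex with $\delta\ge j+1$. The walk is closed, has length at most $\rho$ and passes through $v_i$, which gives the lower bound.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.9]
\fill[gray!25] (0,0.55)--(0.85,1.4)--(-0.85,1.4)--cycle (-0.55,0)--(-1.4,0.85)--(-1.4,-0.85)--cycle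
 (0,-0.55)--(0.85,-1.4)--(-0.85,-1.4)--cycle (0.55,0)--(1.4,0.85)--(1.4,-0.85)--cycle;
\draw[very thick] (0,0) circle (2.5); \draw (0,0) circle (2);
\draw (45:0.4)--(45:2) (135:0.4)--(135:2) (225:0.4)--(225:2) (315:0.4)--(315:2);
\draw[dashed] (45:0.4)--(225:0.4) (135:0.4)--(315:0.4);
\draw[dashed] (45:2)--(45:2.5) (135:2)--(135:2.5) (225:2)--(225:2.5) (315:2)--(315:2.5);
\draw[dashed] (0.85,1.4)--(45:2) (-0.85,1.4)--(135:2) (0,0.55)--(45:0.4) (0,0.55)--(135:0.4);
\fill (0,0) circle (0.05) (45:2.5) circle (0.05) (135:2.5) circle (0.05) (225:2.5) circle (0.05) (315:2.5) circle (0.05);
\node[above right] at (45:2.5) {$v_i$}; \node[above left] at (135:2.5) {$v_{i+1}$};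
\node[above] at (0,2.5) {$e_i$}; \node at (0,1.1) {$\Theta_{\tau_i}$}; \node at (0,-0.27) {$o$};
\end{tikzpicture}
\caption{A deep pocket (thick boundary) refilled by a cone. Solid spokes copy geodesics from the base vertex to the boundary vertices; each sector contains a fixed diagram (shaded). Dashed edges have length $0$; rungs inside a sector are drawn for the top sector only.}\label{fig:cone}
\end{figure}

\emph{The cone} (Figure~\ref{fig:cone}). Fix a spanning tree of $\mathcal D$ as in Lemma~\ref{lem:admissible}, and let $t_i$ be the label, with $1$'s deleted, of the tree path to $v_i$. Then $|t_i|=\delta(v_i)\le j$ and $\tau_i=(t_i,a_i,t_{i+1})$ is admissible. Draw a circle with vertices $v_1',\dots,v_l'$ and edges labeled $a_1,\dots,a_l$, a vertex $o$ inside, and disjoint spokes from $o$ to $v_i'$ labeled $1\cdot t_i$; the initial 0-edge makes the spoke a genuine arc when $t_i$ is empty. The $i$-th sector has walk labeled $1\,t_i\,a_i\,t_{i+1}^{-1}1$, read from $o$. Insert $\Theta_{\tau_i}$ into it by Lemma~\ref{lem:insert}, reading its outer walk $TeT'^{-1}$ from its base. The result, based at $v_1'$, is a 0-diagram whose outer walk is the circle.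

\emph{The new diagram.} Call a vertex of $\mathcal D$ \emph{old} if it lies in no deep pocket. A shortest path from $*$ to an old vertex does not enter a deep pocket $Q$. An open edge in $Q$ has, by fullness of $Y_j$, an endpoint outside $Y_j$, which lies in $Q$; so a path entering $Q$ visits a vertex with $\delta>j$, and it can leave $Q$ only through a vertex of $Y_j$, while $\delta$ is nondecreasing along it. Hence deleting $\mathcal D\cap Q$ for all deep $Q$ leaves a connected plane graph. Each deep $Q$ is a face of it with walk $\beta$, and its other faces are faces of $\mathcal D$. Insert the cone of $Q$ into $Q$ by Lemma~\ref{lem:insert}, starting at $v_1$ and $v_1'$; if all $a_i$ equal $1$, let the single rung join $v_1$ to $v_1'$. Every rung then joins some $v_i$ to $v_i'$. The result $\mathcal D_k$ is a 0-diagram with the same outer walk as $\mathcal D$.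

\emph{Claim 1: $\delta$ is unchanged on old vertices.} It does not increase, since shortest paths to old vertices survive. For the other inequality define a function $\delta'$ on the vertices of $\mathcal D_k$ that treats each apex $o$ as if it were $*$: on old vertices $\delta'=\delta_{\mathcal D}$; on a spoke, $\delta'$ is the number of edges of length $1$ between $o$ and the vertex, so $\delta'(v_i')=|t_i|=\delta_{\mathcal D}(v_i)$; on $\Theta_{\tau_i}$, $\delta'=\delta_{\Theta_{\tau_i}}$. We check that $\delta'$ changes along each edge by at most its length. This holds for edges of $\mathcal D$, of spokes and of the $\Theta_{\tau_i}$ by definition, for the circle edge from $v_i'$ to $v_{i+1}'$ because it has the same label as $e_i$, and for the rungs from $v_i$ to $v_i'$. Consider a rung in the $i$-th sector. The edge carrying the $p$-th letter of $t_i$ has ends with $\delta'=p-1$ and $p$, both on the spoke and, by admissibility, on $T$; the same computation applies to $t_{i+1}$ and $T'$. If $a_i\ne1$, the circle edge and the edge $e$ both have ends with $\delta'=|t_i|$ and $|t_{i+1}|$. If the word $t_ia_it_{i+1}^{-1}$ has no letter other than $1$, all corners on both walks have $\delta'=0$. So $\delta'$ is constant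 along rungs. Since $\delta'(*)=0$, we get $\delta_{\mathcal D_k}\ge\delta'$, which proves the claim.

\emph{Claim 2: new vertices satisfy $j-\rho<\delta\le g(j)$.} A path from $*$ to a new vertex in $Q$ passes through some $v_i$, so $\delta\ge j+1-\rho/2>j-\rho$ by \eqref{eq:F} and Claim~1. By the last statement of Lemma~\ref{lem:insert}, $v_i$ is joined by 0-edges to $v_i'$, and $v_i'$ to the endpoint of $T$ in $\Theta_{\tau_i}$, which therefore has $\delta\le j$. The graph $\Theta_{\tau_i}$ is connected with at most $\mu_j$ edges, since $|t_i|,|t_{i+1}|\le j$, so its vertices have $\delta\le j+\mu_j$. Every other vertex of the cone lies on the walk of a sector and is joined by 0-edges to a vertex of some $\Theta_{\tau_i}$.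

\emph{(I1) for $i<k$.} New vertices have $\delta>j-\rho\ge i\rho$, and deleted ones had $\delta>j$. An edge of $\mathcal D$ joining two vertices of $Y_{i\rho}$ lies in $Y_j$ and is not deleted, and no new edge joins two old vertices. So $Y_{i\rho}(\mathcal D_k)=Y_{i\rho}$. Deep pockets miss $\mathrm{hull}(Y_{i\rho})\subset\mathrm{hull}(Y_{j-\rho})$, so the vertices in this hull are old and keep their $\delta$.

\emph{(I1) for $i=k$, and (I2).} By Claim~1, $Y_j\subset Y_j(\mathcal D_k)\subset Y_j\cup\bigcup Q\subset\mathrm{hull}(Y_j)$, the union taken over deep pockets. By \eqref{eq:hull} the graphs $Y_j$ and $Y_j(\mathcal D_k)$ have the same hull. A vertex of $\mathcal D_k$ in this hull lies in $Y_j$, or is new, or is an old vertex in a pocket that is not deep; in each case $\delta\le g(j)$. A vertex outside this hull is old and lies outside $\mathrm{hull}(Y_{j-\rho})$, so $\delta\le D$ by (I2) for $k-1$.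

\emph{Conclusion.} Take $k$ with $k\rho\ge D$. A vertex outside $\mathrm{hull}(Y_{k\rho}(\mathcal D_k))$ would have $\delta\le k\rho$ by (I2) and so lie in $Y_{k\rho}(\mathcal D_k)$. Hence there is none, all vertices have $\delta\le g(k\rho)$, and (I1) holds in $\mathcal D_k$ for all $i\ge0$. By Lemma~\ref{lem:chain}, every vertex with $\delta>g(i\rho)$ has a $\{\delta>i\rho\}$-chain. Proposition~\ref{prop:criterion} with $\nu=\delta$, $l_i=m_i=i\rho$ and $u_i=g(i\rho)$ shows that
\[
f(n)=g\bigl(\rho\lceil n/\rho\rceil\bigr)+\tfrac34
\]
is an intrinsic tame filling function.
\end{proof}

\begin{remark}
The apex of a cone satisfies $\pi(o)=\pi(v_i)t_i^{-1}=\epsilon$. Intrinsically $o$ is farther than $j-\rho$ from $*$, so the surgery at level $j$ leaves the lower levels untouched. Extrinsically $o$ has norm $0$, so the lower bound of Claim~2 fails for $|\pi|$. This is where the argument breaks down in the extrinsic case.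
\end{remark}

\section{Extrinsic tameness from finite generation}\label{sec:converse}

It remains to prove sufficiency in Theorem~\ref{thm:char}. Assume that for every $n\ge0$ all components of $C_n$ have finitely generated fundamental group. The plan reverses Lemma~\ref{lem:excursion}. We pull a loop inward one level at a time, by homotopies confined to shells $C_n\cap B(r')$, and we stack the resulting diagrams in concentric layers. Finite generation supplies the inner bound of a shell, and local finiteness the outer one.

\begin{lemma}\label{lem:shell}
For each $n\ge0$ there is an integer $m=m(n)>n+1$, and for each $r\ge m$ an integer $r'=r'(n,r)\ge r$, with the following property. Every nontrivial edge path $\beta$ whose endpoints have norm $m$ and whose vertices have norms in $[m,r]$ is homotopic rel endpoints in $C_n\cap B(r')$ to a nontrivial edge path $\gamma$ in $C_n\cap B(m)$.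
\end{lemma}

\begin{proof}
Descending along geodesics shows that every component $U$ of $C_n$ contains a vertex of norm $n+1$, so there are finitely many components. In each $U$ choose a vertex $b_U$ of norm $n+1$, an edge path $\kappa_s$ in $U$ from $b_U$ to each vertex $s\in U$ of norm $n+1$, and finitely many edge loops at $b_U$ generating $\pi_1(U,b_U)$. These are finitely many paths in all; choose $m>n+1$ so that $B(m)$ contains them. This is the only use of the hypothesis. For a vertex $x\in U$ choose a geodesic from $\epsilon$ to $x$, let $s$ be its vertex of norm $n+1$, and let $\zeta_x$ be $\kappa_s$ followed by the part of the geodesic from $s$ to $x$. Then $\zeta_x\subset U$, and if $|x|=m$, then $\zeta_x$ is nontrivial and lies in $B(m)$.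

For an oriented edge $e$ from $x$ to $y$ with $|x|,|y|\in[m,r]$, the loop $\zeta_xe\zeta_y^{-1}$ is homotopic in $C_n$ to a product $\lambda_e$ of chosen loops and their inverses. There are finitely many such $e$, and each homotopy has compact image, so all of them lie in one ball $B(r')$, $r'\ge r$. If $\beta=e_1\cdots e_p$ has vertices $x_0,\dots,x_p$, then in $C_n\cap B(r')$
\[
\beta\simeq\zeta_{x_0}^{-1}\bigl(\zeta_{x_0}e_1\zeta_{x_1}^{-1}\bigr)\cdots\bigl(\zeta_{x_{p-1}}e_p\zeta_{x_p}^{-1}\bigr)\zeta_{x_p}\simeq\zeta_{x_0}^{-1}\lambda_{e_1}\cdots\lambda_{e_p}\zeta_{x_p}=:\gamma ,
\]
and $\gamma\subset C_n\cap B(m)$ because $|x_0|=|x_p|=m$.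
\end{proof}

\begin{proof}[Proof of sufficiency in Theorem~\ref{thm:char}]
\emph{Levels.} Choose integers $0=n_0<n_1<n_2<\cdots$ such that
\begin{itemize}
\item $n_{k+1}\ge m(n_k)$ for all $k\ge0$;
\item every edge loop in $B(n_1)$ is null-homotopic in $B(n_2)$; this is possible because the finite connected graph $B(n_1)^{(1)}$ has finitely generated fundamental group and $X$ is simply connected;
\item $n_{k+1}\ge r'(n_{k-2},n_k)$ for $k\ge2$; this is defined because $n_k\ge n_{k-1}\ge m(n_{k-2})$.
\end{itemize}

\emph{Pulling the loop inward.} Let $w$ be a nonempty word representing the identity, and choose $h\ge1$ such that its loop $\ell_h$ at $\epsilon$ lies in $B(n_h)$. For $k=h,h-1,\dots,2$ we pass from a nontrivial loop $\ell_k\subset B(n_k)$ at $\epsilon$ to a nontrivial loop $\ell_{k-1}\subset B(n_{k-1})$. Let $m=m(n_{k-2})\le n_{k-1}$ and cut $\ell_k$ at all its vertices of norm at most $m$. A piece is either a single edge with both ends of norm at most $m$, called a \emph{common edge}, or an \emph{excursion} $\beta$: a path of length at least $2$ whose interior vertices have norm greater than $m$ and whose ends therefore have norm exactly $m$. The first piece is a common edge, since $m>1$. Replace each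 excursion $\beta$ by the path $\gamma$ of Lemma~\ref{lem:shell} for $n=n_{k-2}$, $r=n_k$. This gives $\ell_{k-1}\subset B(m)\subset B(n_{k-1})$. The loop $\beta\gamma^{-1}$ is null-homotopic in the shell $C_{n_{k-2}}\cap B(n_{k+1})$, so van Kampen's lemma gives a diagram $\Theta_\beta$ with boundary word the label of $\beta\gamma^{-1}$ that maps into this shell.

\emph{Stacking the layers.} We build 0-diagrams $\mathcal D_1\subset\dots\subset\mathcal D_h$, where the outer walk of $\mathcal D_k$ has no 0-edges and reads the label of $\ell_k$. Let $\mathcal D_1$ be a van Kampen diagram for $\ell_1$ mapping into $B(n_2)$. Given $\mathcal D_{k-1}$, draw around it a circle $S_k$ subdivided and labeled as $\ell_k$. The pieces of $\ell_k$ and $\ell_{k-1}$ (common edges, and pairs $\beta,\gamma$) correspond in cyclic order. As in the proof of Lemma~\ref{lem:insert}, join the initial corners and the terminal corners of corresponding pieces by rungs across the annulus between $S_k$ and the outer walk of $\mathcal D_{k-1}$. The new faces have type (ii) for common edges, type (iii) between consecutive pieces, and walk $\beta\,1\,\gamma^{-1}1$ for excursions; into the last kind insert $\Theta_\beta$ by Lemma~\ref{lem:insert}.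 The base of $\mathcal D_k$ is the starting point of $S_k$, which a rung joins to the base of $\mathcal D_{k-1}$. Since $\pi$ is constant along rungs, it extends the map $\pi$ of $\mathcal D_{k-1}$, sends $S_k$ along $\ell_k$, and agrees on $\Theta_\beta$ with the map into the shell. Call the vertices of $\mathcal D_k$ not in $\mathcal D_{k-1}$ \emph{layer $k$}, for $k\ge2$. We record:
\begin{enumerate}
\item[(L1)] $\mathcal D_k$ is connected and all its vertices have $|\pi|\le n_{k+1}$;
\item[(L2)] each $\Theta_\beta$ of layer $k$ is connected and its vertices have $|\pi|>n_{k-2}$; the vertices of the excursions on $S_k$ have $|\pi|\ge m(n_{k-2})>n_{k-2}$.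
\end{enumerate}
We verify the conditions of Proposition~\ref{prop:criterion} in $\mathcal D_h$ for $\nu=|\pi|$, $l_i=n_i$, $m_i=n_{i+2}$, $u_i=n_{i+4}$.

\emph{Condition (a).} Let $|\pi(x)|\le n_i$. If $h\le i+1$, any path from $x$ to $*$ works, by (L1). Let $h\ge i+2$, and suppose $x$ is in layer $k\ge i+2$. Since $n_{k-2}\ge n_i$, (L2) shows that $x$ lies on $S_k$ and on no excursion. So $x$ is an endpoint of a common edge and is joined by a rung to a vertex of $\mathcal D_{k-1}$ with the same $\pi$. Repeating this, we reach $\mathcal D_{i+1}$. By (L1) we can move inside $\mathcal D_{i+1}$, where $|\pi|\le n_{i+2}$, to its base, which is joined to the base $*$ of $\mathcal D_h$ by rungs along which $\pi=\epsilon$.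

\emph{Condition (b).} Let $|\pi(x)|>n_{i+4}$. By (L1) the vertex $x$ is not in $\mathcal D_{k}$ for $k\le i+3$, so it is in a layer $k\ge i+4$. We construct an edge path in $\Sigma=\{|\pi|>n_{i+2}\}$ from $x$ to the outer walk $S_h$; such a path is a $\Sigma$-chain. Each $\Theta_\beta$ of a layer $k'\ge i+4$ has its vertices in $\Sigma$, by (L2). From any of its vertices we can move inside $\Theta_\beta$ to the part of its outer walk labeled $\beta$, and then by 0-edges to $S_{k'}$, staying in $\Sigma$. So from $x$ we reach a vertex $y\in\Sigma$ on $S_k$. If $k=h$ we are done. Otherwise $S_k$ is divided into the common edges and the paths $\gamma$ of the next step. If $y$ is an endpoint of a common edge, a rung leads to $S_{k+1}$. If $y$ lies on some $\gamma$, then 0-edges lead to the corresponding $\Theta_\beta$ of layer $k+1$, and from there we reach $S_{k+1}$ as above. In both cases we stay in $\Sigma$. Repeat until $S_h$ is reached.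

By Proposition~\ref{prop:criterion}, $f(n)=n_{i(n)+4}+\frac34$, with $i(n)$ the least $i$ such that $n\le n_i$, is an extrinsic tame filling function.
\end{proof}

Combining Theorems~\ref{thm:extrinsic} and~\ref{thm:char}: for the group $G$ of Section~\ref{subsec:construction} and each of its finite presentations, some $C_n$ has a component whose fundamental group is not finitely generated.

\begin{thebibliography}{9}

\bibitem{Serre}
Serre, \emph{Trees}.

\bibitem{TFF}
\emph{Tame Filling Functions and Closure Properties},\\
\texttt{https://www.mobt3ath.com/uplode/book/book-16449.pdf?ver=accessable}

\end{thebibliography}
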